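# Plain SO tgds, nested GLAV mappings, and an undecidable equivalence problem

## 1. Undecidability of nested GLAV expressibility for plain SO tgds

**Theorem 1.** There are a Turing machine $M$ whose halting set is $\Sigma^0_1$-complete under many-one reductions (in particular undecidable), fixed schemas $\mathbf S$ (one unary symbol, finitely many binary symbols) and $\mathbf T=\{P/1,E/2\}$, and a computable map $w\mapsto\sigma_w$ from inputs of $M$ to plain SO tgds over $(\mathbf S,\mathbf T)$ such that

* (a) if $M$ halts on $w$, then $\sigma_w$ is logically equivalent to a GLAV mapping (hence to a nested GLAV mapping);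
* (b) if $M$ does not halt on $w$, then $\sigma_w$ is not logically equivalent to any first-order sentence over $\mathbf S\cup\mathbf T$, hence to no nested GLAV mapping.

Consequently the following problem is undecidable: given a plain SO tgd $\sigma$, is there a nested GLAV mapping $\mathcal M$ such that $\sigma$ is logically equivalent to $\mathcal M$? It stays undecidable over the fixed schemas $\mathbf S,\mathbf T$, and also if "nested GLAV mapping" is replaced by "GLAV mapping" or by "first-order sentence".

The problem comes from "Nested Dependencies: Structure and Reasoning" (doi:10.1145/2594538.2594544). As background we are told that one level down things are fine: it is decidable, given a nested GLAV mapping, whether it is logically equivalent to some GLAV mapping.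

In plain words, a plain SO tgd says "there are functions such that certain facts about the source force certain facts about the target". The question is whether the second-order quantifier over functions can be eliminated in favor of nested first-order quantifiers. The theorem says that no algorithm can tell. There is a wide gap between the two cases: $\sigma_w$ is either as simple as possible (GLAV) or not first-order at all. So one construction handles GLAV, nested GLAV and first-order logic together. Further consequences are stated as Theorem 2 in Section 11.

We use standard terms from computability. A many-one reduction from a set $X$ to a set $Y$ is a computable map $\rho$ with $x\in X\Leftrightarrow\rho(x)\in Y$. $\Sigma^0_1$ sets are the computably enumerable ones, $\Pi^0_1$ sets are their complements, and $\Sigma^0_2$ sets are those of the form $\exists a\,\forall b\,D(a,b,x)$ with $D$ decidable.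

## 2. Instances and three languages of mappings

Fix two disjoint countably infinite sets $\mathrm{Const}$ (constants) and $\mathrm{Var}$ (labeled nulls, or just nulls). A schema is a finite set of relation symbols, and an instance over it assigns a finite relation to each symbol. Source instances contain only constants; target instances may contain constants and nulls. The active domain of an instance is the set of values occurring in its facts.

**Definition (schema mappings).** A schema mapping is a triple $\mathcal M=(\mathbf S,\mathbf T,\Sigma)$ with disjoint schemas $\mathbf S$ (source) and $\mathbf T$ (target) and a finite set $\Sigma$ of sentences over $\mathbf S\cup\mathbf T$. Its models are the pairs $(I,J)$, where $I$ is a source instance over $\mathbf S$, $J$ is a target instance over $\mathbf T$, and $(I,J)\models\Sigma$. Here $(I,J)$ is viewed as a structure with universe $\mathrm{Const}\cup\mathrm{Var}$. Two specifications (mappings or sentences) over the same schemas are logically equivalent if they have exactly the same models.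

**Definition (GLAV).** A source-to-target tgd (s-t tgd) is a sentence $\forall\bar x\,(\varphi(\bar x)\to\exists\bar y\,\psi(\bar x,\bar y))$ with $\varphi$ a conjunction of atoms over $\mathbf S$ and $\psi$ a conjunction of atoms over $\mathbf T$. A GLAV mapping is given by a finite set of s-t tgds.

**Definition (nested GLAV).** A nested tgd is a first-order sentence generated by
$$\chi ::= \forall \bar x\,\big(\beta \rightarrow \exists \bar y\,(\gamma_1\wedge\dots\wedge\gamma_m)\big),\qquad m\ge 1,$$
where: $\beta$ is a conjunction of atoms over $\mathbf S$ in which every variable of $\bar x$ occurs; the variables of $\beta$ are among $\bar x$ and the universally quantified variables of enclosing levels; each $\gamma_j$ is either an atom over $\mathbf T$ with variables among $\bar x,\bar y$ and the variables quantified (universally or existentially) at enclosing levels, or again a formula generated by the grammar with free variables among these; the outermost formula is a sentence. A nested GLAV mapping is given by a finite set of nested tgds. The s-t tgds are the nested tgds whose conclusions consist of target atoms only.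

**Definition (plain SO tgd).** A plain SO tgd is a second-order sentence
$$\exists \bar f\,\big(\forall \bar x_1(\varphi_1\rightarrow\psi_1)\wedge\dots\wedge\forall \bar x_n(\varphi_n\rightarrow\psi_n)\big),$$
where $\bar f$ is a tuple of function symbols; each $\varphi_i$ is a conjunction of atoms over $\mathbf S$ (no equalities) with variables from $\bar x_i$, every one of which occurs in $\varphi_i$; each $\psi_i$ is a conjunction of atoms over $\mathbf T$ whose arguments are variables from $\bar x_i$ or terms $f(u_1,\dots,u_m)$ with $u_j$ in $\bar x_i$ (no nested terms). A pair $(I,J)$ satisfies it if some functions on $\mathrm{Const}\cup\mathrm{Var}$ make the first-order part true.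

Three small sentences show the three levels.

**Example 1.** $\exists f\,\forall x\forall y\,(S(x,y)\to R(x,f(x)))$ is equivalent to the s-t tgd $\forall x\forall y\,(S(x,y)\to\exists u\,R(x,u))$: choose, for each $x$ with an $S$-successor, one witness $u$ as $f(x)$.

**Example 2.** Let $\sigma_1=\exists f\,\forall x\forall y\,(S(x,y)\to R(f(x),y))$. It says that for each $x$ with a successor there is one $u$ related to all successors of $x$. So it is equivalent to the nested tgd
$$\forall x\forall y\,\Big(S(x,y)\to\exists u\,\big(R(u,y)\wedge\forall y'\,(S(x,y')\to R(u,y'))\big)\Big).$$
It is not equivalent to a GLAV mapping. Suppose $\Sigma$ were one, let $k\ge1$ be the maximal number of variables in a body, and put $n=k+1$. Let $I=\{S(a,b_1),\dots,S(a,b_n)\}$ and $J=\{R(u_i,b_j): i\ne j\}$ with distinct nulls $u_1,\dots,u_n$. No value is $R$-related to all $b_j$, so $(I,J)\not\models\sigma_1$, and some s-t tgd of $\Sigma$ fails at some match $g$ of its body. Let $I'\subseteq I$ be the image of the body under $g$. It misses some $b_i$, so $f(a)=u_i$ shows $(I',J)\models\sigma_1$, hence $(I',J)\models\Sigma$. But $g$ is also a match into $I'$, so the conclusion holds at $g$ in $J$, a contradiction.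

**Example 3.** Let $\sigma_0=\exists f\,\forall x\forall y\,(S(x,y)\to R(f(x),f(y)))$. We shall see in Section 4 that it is not even first-order.

## 3. Plain SO tgds as homomorphism tests

Let $\sigma$ be a plain SO tgd and $I$ a source instance. Regard the ground terms $f(\bar a)$, with $f$ a function symbol of $\sigma$ and $\bar a$ a tuple from the active domain of $I$, as pairwise distinct nulls. Let $\Phi_\sigma(I)$ be the finite target instance of all facts obtained by instantiating the conjuncts of $\sigma$ in $I$ in all possible ways. A homomorphism between target instances is a map of values that preserves facts and fixes constants; nulls may go to any values. We write $A\to B$ if one exists, and call $A,B$ homomorphically equivalent if $A\to B\to A$.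

For $\sigma_0$, for instance, $\Phi_{\sigma_0}(I)$ is a copy of the digraph $S^I$ with each vertex $a$ replaced by the null $f(a)$.

**Lemma 1.** $(I,J)\models\sigma$ if and only if $\Phi_\sigma(I)\to J$.

**Proof.** Every universally quantified variable occurs in a source atom of its body, so only assignments into the active domain of $I$ matter. If functions witness $(I,J)\models\sigma$, sending each ground term to its value and fixing constants is a homomorphism, because every fact of $\Phi_\sigma(I)$ is an instantiated conclusion. Conversely, let $\theta:\Phi_\sigma(I)\to J$. Put $f(\bar a):=\theta(f(\bar a))$ for each ground term occurring in $\Phi_\sigma(I)$, and define the functions arbitrarily elsewhere. This is consistent because different ground terms are different nulls. Every instantiated conclusion holds in $J$. $\square$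

So the meaning of $\sigma$ depends only on $\Phi_\sigma(I)$ up to homomorphic equivalence. We therefore look for a sentence for which $\Phi_\sigma(I)$ collapses, up to this equivalence, to something very simple.

## 4. Long paths are invisible to first-order logic

Recall the Ehrenfeucht–Fraïssé game: in each of $k$ rounds Spoiler picks an element in one of two structures and Duplicator answers in the other; Duplicator wins if the chosen pairs form a partial isomorphism. If Duplicator has a winning strategy in $k$ rounds, the structures satisfy the same first-order sentences of quantifier rank at most $k$ (finite relational language). We isolate the combinatorial part.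

**Lemma 2 (index game).** Let $k\ge0$ and $p,p'\ge2^{k+1}$. In each of $k$ rounds Spoiler picks an index in $\{0,\dots,p\}$ or in $\{0,\dots,p'\}$, and Duplicator answers in the other set. Duplicator can play so that at the end, among the pairs played together with $(0,0)$ and $(p,p')$, any two pairs $(a,b),(a',b')$ satisfy: $a'-a=b'-b$, or both differences are $\ge2$, or both are $\le-2$.

**Proof.** Put $T_i=2^{k+1-i}$. After $i$ rounds Duplicator keeps this invariant: the considered indices (including the endpoints) on the two sides are paired in the same order, and for consecutive ones $a_1<a_2$ with partners $b_1<b_2$, either $a_2-a_1=b_2-b_1$ or both differences are $\ge T_i$. Initially $p,p'\ge T_0$.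

If Spoiler picks a considered index, Duplicator answers with its partner. Suppose Spoiler picks $a$ strictly between consecutive $a_1<a_2$; picks on the other side are treated symmetrically. If $a_2-a_1=b_2-b_1$, answer $b=b_1+(a-a_1)$; the new differences agree. Otherwise both differences are $\ge T_i=2T_{i+1}$, and there are three cases. If $a-a_1<T_{i+1}$, answer $b=b_1+(a-a_1)$; then $a_2-a$ and $b_2-b$ are both $>T_{i+1}$. If $a_2-a<T_{i+1}$, answer $b=b_2-(a_2-a)$; then $a-a_1$ and $b-b_1$ are both $>T_{i+1}$. Otherwise answer $b=b_1+T_{i+1}$; then all four of $a-a_1,\ a_2-a,\ b-b_1,\ b_2-b$ are $\ge T_{i+1}$. The invariant holds with $i+1$.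

At the end $T_k=2$. For any two considered indices, add up the consecutive differences between them. If all consecutive differences agree on the two sides, so do the sums. If some consecutive pair disagrees, both of its differences are $\ge2$, so both sums are $\ge2$. $\square$

**Example 3, continued.** Let $I$ be the path $S(z_0,z_1),\dots,S(z_{N-1},z_N)$ on distinct constants, and let $P_L$ be the path $R(v_0,v_1),\dots,R(v_{L-1},v_L)$ on distinct nulls. $\Phi_{\sigma_0}(I)$ is a copy of $P_N$, so $(I,P_N)\models\sigma_0$. But $(I,P_{N-1})\not\models\sigma_0$, since $P_{N-1}$ has no directed walk with $N$ edges. If $N-1\ge2^{k+1}$, the two pairs agree on sentences of rank $\le k$: Duplicator answers $z_i$ by $z_i$, values outside the active domain by such values (consistently and injectively; there are infinitely many on each side), and plays Lemma 2 on the indices of the $v_i$. Index differences $0$ and $1$ are preserved both ways, so equality and $R$ are preserved. Since $N$ was arbitrary, $\sigma_0$ is equivalent to no first-order sentence.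

This suggests the plan. Build $\sigma_w$ so that, up to homomorphic equivalence, $\Phi_{\sigma_w}(I)$ consists of paths of nulls. If their lengths are unbounded, the argument just given should apply. If their lengths are bounded, only finitely many patterns occur, and a finite list of s-t tgds should suffice. The lengths are to be bounded exactly when $M$ halts on $w$.

## 5. Computation histories and clean words

**The machine.** Let $M$ be a deterministic Turing machine with one one-way infinite tape, state set $K$, a non-halting start state, tape alphabet $\Delta\ni B$ (blank), and a transition function defined on all pairs (non-halting state, symbol). The head moves by at most one cell per step, starts on cell $0$, and never moves left from cell $0$. Every computably enumerable set of words (over a suitable alphabet) is the halting set of such a machine; fix one whose halting set is $\Sigma^0_1$-complete under many-one reductions, for example a universal machine. Fix an input $w$. Let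
$$\Lambda=\Delta\cup(K\times\Delta),\qquad \Gamma=\Lambda\cup\{\#\},$$
and let $\mathrm{Hlt}\subseteq K\times\Delta$ be the set of letters whose state is halting.

**Configurations.** Put $\ell=|w|+2$, and let $C_t\in\Lambda^{\ell+t}$ describe cells $0,\dots,\ell+t-1$ at time $t$; the head cell carries a letter (state, symbol). So each configuration is one letter longer than the previous one. At time $t$ the head is on a cell $\le t\le\ell+t-2$, hence inside the described part. There is a function $F:\Gamma\times\Lambda\times\Gamma\to\Lambda$, depending only on $M$, such that, when $C_t$ is not halting,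
$$C_{t+1}[i]=F(C_t[i-1],C_t[i],C_t[i+1])\quad(0\le i\le\ell+t-1),\qquad C_t[-1]=C_t[\ell+t]=\#. \tag{1}$$
On triples that never matter we choose $F$ freely, but so that $F(a,b,c)=b$ whenever none of $a,b,c$ carries a state; this agrees with (1), because a cell without the head on it or next to it does not change. Moreover
$$C_{t+1}[\ell+t]=B, \tag{2}$$
since at time $t+1$ the head is on a cell $\le t+1\le\ell+t-1$, and cell $\ell+t$ is neither an input cell nor previously visited.

Let $u=\#C_0\#$ and $m_0=|u|=\ell+2\ge4$. No letter of $u$ is in $\mathrm{Hlt}$.

**Expected letters.** We check a word left to right with a pointer into its already read part: to predict the next letter of $C_{t+1}$, the pointer looks at a window of three letters of $C_t$. For a word $v$ over $\Gamma$ define, for $m=0,\dots,|v|$, a state $q_m$, a pointer $k_m$ and an expected letter $e_m$, depending only on $v[0..m-1]$: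

* For $m<m_0$: $q_m=I_m$, $k_m=0$, $e_m=u[m]$. Put $q_{m_0}=V$, $k_{m_0}=0$.
* For $m\ge m_0$ with $q_m=V$ and $k=k_m$: if $v[k+1]\ne\#$, then $e_m=F(v[k],v[k+1],v[k+2])$, $q_{m+1}=V$, $k_{m+1}=k+1$; if $v[k+1]=\#$, then $e_m=B$, $q_{m+1}=V'$, $k_{m+1}=k$.
* For $m\ge m_0$ with $q_m=V'$: $e_m=\#$, $q_{m+1}=V$, $k_{m+1}=k_m+1$.

For $m\ge m_0$ the difference $m-k_m$ never decreases, and it starts at $m_0\ge4$. So
$$k_m+3\le m\qquad(m\ge m_0), \tag{3}$$
the window lies inside $v[0..m-1]$, and $e_m$ is well defined. Note that $e_m\in\mathrm{Hlt}$ is possible only if $m\ge m_0$, $q_m=V$ and $v[k_m+1]\ne\#$.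

Call $v$ clean if $v[m]=e_m\notin\mathrm{Hlt}$ for all $m<|v|$. Prefixes of clean words are clean, and for each length there is at most one clean word. Let $H_N$ be the clean word of length $N$, if it exists.

**Example 4.** Take an illustrative machine with start state $p$ and halting state $g$ which on $(p,B)$ writes $1$, moves right and enters $g$. For the empty input, $\ell=2$, $C_0=(p,B)\,B$, $C_1=1\,(g,B)\,B$, $u=\#\,(p,B)\,B\,\#$ and $m_0=4$. At $m=4$ we have $q=V$, $k=0$, window $\#,(p,B),B$, expected letter $1$. At $m=5$ we have $k=1$, window $(p,B),B,\#$, expected letter $(g,B)\in\mathrm{Hlt}$. So the longest clean word is $\#\,(p,B)\,B\,\#\,1$, of length $5$. If $g$ were not halting, the check would go on: at $m=6$, $k=2$ and $v[3]=\#$, so $B$ is expected and the state becomes $V'$; at $m=7$ the letter $\#$ is expected; at $m=8$ the state is $V$ and the pointer is $3$, the index of the $\#$ before $C_1$.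

**Lemma 3.** $M$ halts on $w$ if and only if the lengths of clean words are bounded.

**Proof.** Let $H=\#C_0\#C_1\#\cdots$, as far as configurations are defined, and let $p_t$ be the index of the $\#$ before $C_t$. So $p_0=0$ and $p_{t+1}=p_t+\ell+t+1$. We claim that, computing along $H$, at $m=p_{t+1}+1$ we have $q_m=V$ and $k_m=p_t$. For $t=0$ this holds since $m_0=p_1+1$. Suppose it holds for $t$ and $C_t$ is not halting. For $i=0,\dots,\ell+t-1$, at $m=p_{t+1}+1+i$ the pointer is $k=p_t+i$ and $H[k+1]=C_t[i]\ne\#$, so by (1) the expected letter is $F(C_t[i-1],C_t[i],C_t[i+1])=C_{t+1}[i]=H[m]$. Then $k+1=p_{t+1}$ carries $\#$, so $B$ is expected, which is $C_{t+1}[\ell+t]$ by (2). Then the state is $V'$ and $\#$ is expected, at index $p_{t+2}$. After that the state is $V$ and the pointer is $p_{t+1}$, at $m=p_{t+2}+1$. This proves the claim and also shows that $H$ always agrees with the expected letters.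

If $M$ does not halt, no letter of $H$ is in $\mathrm{Hlt}$, and all prefixes of $H$ are clean. If $M$ first halts at time $T$, then $T\ge1$ because the start state is not halting. The prefix of $H$ before the halting letter of $C_T$ is clean, and the letter expected after it is that halting letter. A longer clean word would extend this prefix by uniqueness, but its next letter would have to be an expected letter outside $\mathrm{Hlt}$. So no clean word is longer. $\square$

## 6. The checking device, and the source instances that defeat it

**Source and target.** Let $\mathbf S=\{St/1\}\cup\{R_a/2:a\in\Gamma\}$: a source instance is a labeled digraph with some marked start vertices $s$. Words are spelled along walks. Let $\mathbf T=\{P/1,E/2\}$. We let a null $f_q(s,x,y)$ represent the device with start $s$, control state $q$, pointer at vertex $x$ and reading head at vertex $y$, and a null $r(s)$ represent its initial position. Write $f_{I_{m_0}}:=f_V$.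

A step rule is written $(\beta;\ t\Rightarrow t')$; every $\beta$ contains the atom $St(s)$, not repeated below, and $a,b,c,\dots$ range over $\Gamma$ subject to the stated conditions. The first five rules imitate the check for clean words.

* (S1) $R_{u[0]}(s,y)$: $r(s)\Rightarrow f_{I_1}(s,s,y)$.
* (S2) For $1\le i\le m_0-1$, $R_{u[i]}(y,y')$: $f_{I_i}(s,s,y)\Rightarrow f_{I_{i+1}}(s,s,y')$.
* (S3) For $b\ne\#$ and $e=F(a,b,c)\notin\mathrm{Hlt}$; $R_a(x,x_1),R_b(x_1,x_2),R_c(x_2,x_3),R_e(y,y')$: $f_V(s,x,y)\Rightarrow f_V(s,x_1,y')$.
* (S4) $R_a(x,x_1),R_\#(x_1,x_2),R_B(y,y')$: $f_V(s,x,y)\Rightarrow f_{V'}(s,x,y')$.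
* (S5) $R_a(x,x_1),R_\#(y,y')$: $f_{V'}(s,x,y)\Rightarrow f_V(s,x_1,y')$.

**A first try.** Take only the conjuncts $St(s)\to P(r(s))$ and $\beta\to E(t,t')$ for (S1)–(S5). On a source instance that is a path of distinct vertices starting at the marked vertex $s$ and spelling a word $v$, this does what we want. Every vertex has at most one outgoing edge, so the device is deterministic, and at position $l$ it can move exactly when $v[l]=e_l\notin\mathrm{Hlt}$. Hence the longest $E$-walk from $r(s)$ has the length of the longest clean prefix of $v$, and by Lemma 3 these lengths are bounded if and only if $M$ halts.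

But a sentence must be controlled on all source instances. Let $I$ consist of $St(z_0)$ and all facts $R_a(z_i,z_{i+1})$, $a\in\Gamma$, with indices modulo $N$. Every edge carries every label, so the device may see whatever it likes. In particular (S1) and (S2) lead from $r(z_0)$ to a node $f_V(z_0,z_0,z_{j})$ with $j=m_0\bmod N$, and from then on (S3) with $a=b=c=B$ applies forever, since $F(B,B,B)=B\notin\mathrm{Hlt}$. It moves both heads forward and closes up after $N$ steps. So the target instance contains a directed cycle of length $N$ reachable from $r(z_0)$, whether or not $M$ halts. It maps to no finite directed path, and the hoped-for bound in the halting case is gone.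

**Rewarding a deviation.** In the cycle a wrong letter was always visible as well. We would like to say "if a wrong letter can be seen, nothing more is required", but the conjuncts of a plain SO tgd have positive bodies and can only add facts. What helps is that adding facts can make an instance simpler up to homomorphic equivalence: new edges at a small subinstance let the rest be folded onto it. So we introduce a null $\omega(s)$ with a loop and with edges to all nodes that are the result of a step. When the device sees a wrong letter, or the correct letter that is a halting letter, its node becomes an exit node and receives edges to $\omega(s)$ and to all those nodes. If $n$ is the distance from $r(s)$ to the nearest exit node, we may hope to fold everything beyond distance $n$ onto $\omega(s)$, and to send a node at distance $i\le n$ to the $i$-th node of one path of length $n$.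

**Where the fold stops working.** Consider a step $t\Rightarrow t'$ with $t$ at distance $i<n$. The image of the edge should go from the $i$-th to the $(i+1)$-st node of the path, so $t'$ must have distance exactly $i+1$. Exits on wrong letters say nothing about this. The obstacle is visible already for a device with one head, given by $r(s)\Rightarrow f(s,y)$ if $R(s,y)$, and $f(s,y)\Rightarrow f(s,y')$ if $R(y,y')$. On the source $R(s,y),R(s,y'),R(y',y)$ both $f(s,y)$ and $f(s,y')$ are at distance $1$, and the edge from $f(s,y')$ to $f(s,y)$ would have to go to a loop.

The way out is to make such a meeting of two walks of different lengths an exit as well. A second, label-blind mode $D$ of the two-headed device detects it: first the head $y$ runs alone, then both heads run in parallel, and the device exits if both can move to the same vertex. The timing matters. The exit must occur early enough, at a distance no larger than that of the node $t$ where the edge goes wrong. This is Lemma 4(b) below.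

## 7. The sentence $\sigma_w$

The function symbols are $r,\omega$ (unary) and $f_q$ (ternary) for $q\in\{I_1,\dots,I_{m_0-1},V,V',D\}$. The step rules are (S1)–(S5) above and the rules of mode $D$:

* (S6) $R_a(s,y)$: $r(s)\Rightarrow f_D(s,s,y)$.
* (S7) $R_a(y,y')$: $f_D(s,s,y)\Rightarrow f_D(s,s,y')$.
* (S8) $R_a(x,x'),R_b(y,y')$: $f_D(s,x,y)\Rightarrow f_D(s,x',y')$.

The exit rules $(\gamma;\ t)$, again with $St(s)$ in each $\gamma$, are:

* (X1) $R_a(s,y')$ with $a\ne u[0]$: $r(s)$; and for $1\le i<m_0$, $R_a(y,y')$ with $a\ne u[i]$: $f_{I_i}(s,s,y)$.
* (X2) $R_a(x,x_1),R_b(x_1,x_2),R_c(x_2,x_3),R_d(y,y')$ with $b\ne\#$ and $d\ne F(a,b,c)$: $f_V(s,x,y)$.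
* (X2h) The same body with $b\ne\#$ and $d=F(a,b,c)\in\mathrm{Hlt}$: $f_V(s,x,y)$.
* (X3) $R_a(x,x_1),R_\#(x_1,x_2),R_d(y,y')$ with $d\ne B$: $f_V(s,x,y)$.
* (X4) $R_a(x,x_1),R_d(y,y')$ with $d\ne\#$: $f_{V'}(s,x,y)$.
* (X5) $R_a(x,z),R_b(y,z)$: $f_D(s,x,y)$.

The sentence $\sigma=\sigma_w$ quantifies $r,\omega,f_q$ existentially and has the following universally quantified conjuncts:

* (T0) $St(s)\to P(r(s))\wedge E(\omega(s),\omega(s))$;
* (T1) for each step rule: $\beta\to E(t,t')\wedge E(\omega(s),t')$;
* (T2) for each exit rule: $\gamma\to E(t,\omega(s))$;
* (T3) for each exit rule $(\gamma;t)$ and each step rule $(\beta;t_1\Rightarrow t_1')$, with variables renamed apart except that $s$ is shared: $\gamma\wedge\beta\to E(t,t_1')$.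

All variables occur in the bodies, and there are no equalities and no nested terms, so $\sigma$ is a plain SO tgd. It is computable from $w$, and $\mathbf S,\mathbf T$ depend only on $M$.

**The shape of $\Phi(I)$.** Write $\Phi(I)=\Phi_\sigma(I)$. No fact of $\Phi(I)$ contains a constant, and all terms in one fact have the same first argument $s\in St^I$. So $\Phi(I)$ is the disjoint union of instances $\Phi_s(I)$, $s\in St^I$. Let $G_s(I)$ be the digraph on the terms with first argument $s$ whose edges $t\to t'$ are the instantiations of step rules in $I$. A head is a term with an incoming edge in $G_s(I)$. An exit node is an instantiation (with first argument $s$) of the term of an exit rule whose body holds in $I$. Write $r=r(s)$, $\omega=\omega(s)$. Reading off (T0)–(T3), the facts of $\Phi_s(I)$ are exactly: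

* $P(r)$ and $E(\omega,\omega)$;
* $E(t,t')$ for edges $t\to t'$ of $G_s(I)$;
* $E(\omega,t')$ for heads $t'$;
* $E(t,\omega)$ for exit nodes $t$;
* $E(t,t')$ for $t$ an exit node and $t'$ a head.

Every head has the form $f_q(s,x,y)$; $r$ is never a head. Let $d(t)\in\mathbb N\cup\{\infty\}$ be the distance from $r$ to $t$ in $G_s(I)$, called the level of $t$. So $d(r)=0$, and $d(t)\ge1$ for every head.

**Example 5.** We compute some small graphs by hand, with $y\ne s$. Recall $u[0]=u[m_0-1]=\#$ and $u[i]\in\Lambda$ for $1\le i\le m_0-2$.

* $I=\{St(s)\}$: no rule body holds except that of (T0), so $\Phi(I)=\{P(r),E(\omega,\omega)\}$.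
* $I=\{St(s),R_\#(s,y)\}$: the edges of $G_s(I)$ are $r\to f_{I_1}(s,s,y)$ by (S1), $r\to f_D(s,s,y)$ by (S6), and, from nodes with third argument $s$, $f_{I_{m_0-1}}(s,s,s)\to f_V(s,s,y)$ by (S2), $f_{V'}(s,s,s)\to f_V(s,y,y)$ by (S5), $f_D(s,s,s)\to f_D(s,s,y)$ by (S7), $f_D(s,s,s)\to f_D(s,y,y)$ by (S8). The exit nodes are $f_{I_i}(s,s,s)$ for $1\le i\le m_0-2$, by (X1) with the edge from $s$ to $y$, and $f_D(s,s,s)$, by (X5). No node with third argument $s$ is a head, so no exit node is reachable from $r$. The maximal finite level is $1$.
* $I=\{St(s),R_a(s,y)\}$ with $a\ne\#$: by (X1), $r$ itself is an exit node, of level $0$.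
* $I=\{St(s),R_\#(s,s)\}$: $r$ is not an exit node, since the only letter at $s$ is $\#=u[0]$. By (S1), $f_{I_1}(s,s,s)$ has level $1$, and it is an exit node by (X1), since $\#\ne u[1]$. So the minimal level of an exit node is $1$.

## 8. Walks, early exits and the normal form

An $I$-walk is a directed walk along edges in $\bigcup_aR_a^I$. The next lemma contains the three facts about the device that the rest uses: nodes come from source walks, ambiguous distances cause an early exit, and deviations from clean words cause an early exit.

**Lemma 4.** Let $s\in St^I$.

(a) If there is a walk of length $l\ge1$ from $r$ to $f_q(s,x,y)$ in $G_s(I)$, there is an $I$-walk of length $l$ from $s$ to $y$.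

(b) If $t$ is the endpoint of walks from $r$ in $G_s(I)$ of lengths $l<l'$ with $l\ge1$, then some exit node has level $\le l'-1$.

(c) Let $z_0=s,z_1,\dots,z_{m+1}$ be an $I$-walk and $v$ a word of length $m+1$ with $(z_i,z_{i+1})\in R^I_{v[i]}$. Suppose $v[0..m-1]$ is clean, and $v[m]\ne e_m$ or $e_m\in\mathrm{Hlt}$. Then some exit node has level $\le m$. If $v[m]\ne e_m$, it is an exit node by one of (X1)–(X4) without (X2h).

**Proof of (a).** Every step rule moves the third argument along one source edge, where the third argument of $r(s)$ is taken to be $s$.

**Proof of (b).** The purpose is to find a mode-$D$ walk that reaches an exit one step before the longer walk ends. Since $l\ge1$, $t$ is a head, say $t=f_q(s,x,y)$. By (a) there are $I$-walks $s=z_0,\dots,z_l=y$ and $s=z'_0,\dots,z'_{l'}=y$. Let the reading head follow the second walk, and let the pointer wait at $s$ for the first $l'-l\ge1$ steps and then follow the first walk. That is, by (S6), (S7) and then (S8),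
$$r\to f_D(s,s,z'_1)\to\cdots\to f_D(s,s,z'_{l'-l})\to f_D(s,z_1,z'_{l'-l+1})\to\cdots\to f_D(s,z_{l-1},z'_{l'-1})$$
is a walk of length $l'-1$ (for $l=1$ it ends at $f_D(s,s,z'_{l'-1})$). Its last node is an exit node by (X5) with $z=y$, because both $z_{l-1}$ and $z'_{l'-1}$ have an edge to $y$.

**Proof of (c).** The purpose is to run the checking rules along the given walk. By (S1)–(S5) the sequence consisting of $r$, then $f_{q_i}(s,s,z_i)$ for $1\le i<m_0$, then $f_{q_i}(s,z_{k_i},z_i)$ for $i\ge m_0$, up to $i=m$, is a walk of length $m$. Indeed $v[i]=e_i\notin\mathrm{Hlt}$ for $i<m$, which is what the rules ask of the edge out of $z_i$; and the vertices $z_{k_i},\dots,z_{k_i+3}$ used by the pointer exist and their edges carry $v[k_i],v[k_i+1],v[k_i+2]$, because $k_i+3\le i$ by (3). At $i=m_0$ the rule (S2) leads to $f_V(s,s,z_{m_0})$, in agreement with $k_{m_0}=0$.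

Its last node is an exit node because of the edge $(z_m,z_{m+1})\in R_{v[m]}$. Suppose $v[m]\ne e_m$. If $m<m_0$, then $e_m=u[m]$ and (X1) applies. If $m\ge m_0$ and $q_m=V$, then (X2) applies when $v[k_m+1]\ne\#$, and (X3) applies when $v[k_m+1]=\#$. If $q_m=V'$, then (X4) applies. If instead $v[m]=e_m\in\mathrm{Hlt}$, then $m\ge m_0$, $q_m=V$ and $v[k_m+1]\ne\#$, so (X2h) applies. $\square$

**The small instances.** For $L\ge0$ let $A_L$ have as elements the distinct nulls $v_0,\dots,v_L,o$ and facts
$$P(v_0),\quad E(v_i,v_{i+1})\ (0\le i<L),\quad E(o,o),\quad E(o,v_i)\ (1\le i\le L).$$
Let $B_L$ be $A_L$ plus $E(v_L,o)$ and $E(v_L,v_i)$ for $1\le i\le L$. For example $A_0=\{P(v_0),E(o,o)\}$ and $B_0=A_0\cup\{E(v_0,o)\}$.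

**Lemma 5.** Let $s\in St^I$. If $G_s(I)$ has a walk of length $L$ from $r$, then $A_L\to\Phi_s(I)$. If the walk ends in an exit node, then $B_L\to\Phi_s(I)$.

**Proof.** Send $v_i$ to the $i$-th node of the walk (starting with $r$ as the $0$-th) and $o$ to $\omega$. For $i\ge1$ the $i$-th node is a head, so $E(o,v_i)$ is preserved, and in the second case so are $E(v_L,o)$ and $E(v_L,v_i)$. $\square$

**Lemma 6 (normal form).** Let $s\in St^I$ and let $n$ be the minimal level of an exit node ($\infty$ if no exit node is reachable from $r$).

(i) If $n<\infty$, then $\Phi_s(I)$ and $B_n$ are homomorphically equivalent.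

(ii) If $n=\infty$, then $\Phi_s(I)$ and $A_L$ are homomorphically equivalent, where $L$ is the maximal finite level.

**Proof.** One direction, $B_n\to\Phi_s(I)$ or $A_L\to\Phi_s(I)$, is Lemma 5. (In (ii), $L$ exists because $G_s(I)$ is finite.)

**Step 1: grading below the first exit.** This step removes the obstacle of Section 6. We claim: if $t\to t'$ in $G_s(I)$ and $d(t)<\infty$, $d(t)<n$, then $d(t')=d(t)+1$. Clearly $d(t')\le d(t)+1$. Suppose $d(t')\le d(t)$. Since $t'$ is a head, $d(t')\ge1$. So $t'$ is the endpoint of walks from $r$ of lengths $d(t')\ge1$ and $d(t)+1>d(t')$. By Lemma 4(b) some exit node has level $\le d(t)<n$, contradicting the choice of $n$.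

**Step 2: the fold for $n<\infty$.** Define $\theta(\omega)=o$, $\theta(t)=v_{d(t)}$ if $d(t)\le n$, and $\theta(t)=o$ otherwise. We check that every fact of $\Phi_s(I)$ goes to a fact of $B_n$.

* $P(r)$ goes to $P(v_0)$ and $E(\omega,\omega)$ to $E(o,o)$.
* $E(\omega,t')$ with $t'$ a head goes to $E(o,v_i)$ with $1\le i\le n$, or to $E(o,o)$.
* $E(t,t')$ for a step $t\to t'$: if $d(t)<n$, the image is $E(v_{d(t)},v_{d(t)+1})$ by Step 1. If $d(t)=n$, the image is $E(v_n,v_i)$ with $1\le i\le n$ (as $t'$ is a head) or $E(v_n,o)$, both present in $B_n$. If $d(t)>n$, it is $E(o,v_i)$ with $1\le i\le n$ or $E(o,o)$.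
* $E(t,\omega)$ or $E(t,t')$ with $t$ an exit node and $t'$ a head: $d(t)\ge n$ by choice of $n$, so $\theta(t)\in\{v_n,o\}$. Both $v_n$ and $o$ have edges to $o$ and to all $v_i$, $1\le i\le n$, in $B_n$.

**Step 3: the fold for $n=\infty$.** Define $\theta(\omega)=o$, $\theta(t)=v_{d(t)}$ if $d(t)<\infty$, and $\theta(t)=o$ otherwise. Steps from reachable nodes go to $E(v_{d(t)},v_{d(t)+1})$ by Step 1. Steps from unreachable nodes go to $E(o,v_i)$ with $i\ge1$ or to $E(o,o)$. Exit nodes are unreachable and go to $o$, so their facts go to $E(o,o)$ or $E(o,v_i)$ with $i\ge1$. The facts $P(r)$, $E(\omega,\omega)$, $E(\omega,t')$ are as in Step 2. $\square$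

Step 2 shows why (T3) is in the sentence. Nodes of level $n$ may have steps to heads of any level, so the fold needs the facts $E(v_n,v_i)$ in the small instance; and for the small instance to map back, exit nodes must really have these edges in $\Phi_s(I)$.

**Example 5, continued.** By Lemma 6 the four instances of Example 5 have the normal forms $A_0$, $A_1$, $B_0$, $B_1$.

## 9. Halting gives a finite list of s-t tgds

In this section $M$ halts on $w$, and $h$ is the maximal length of a clean word, which exists by Lemma 3.

**Lemma 7 (bound).** In Lemma 6, $n\le h$ in case (i) and $L\le h$ in case (ii).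

**Proof.** Suppose $G_s(I)$ has a walk of length $h+1$ from $r$. By Lemma 4(a) there is an $I$-walk of length $h+1$ from $s$. Choose a word $v$ of labels for it; $v$ has length $h+1$ and is not clean. Let $m\le h$ be the least index with $v[m]\ne e_m$ or $e_m\in\mathrm{Hlt}$. Then $v[0..m-1]$ is clean, and Lemma 4(c), applied to the first $m+1$ edges, gives an exit node of level $\le m\le h$. Hence, if $n=\infty$, there is no walk of length $h+1$ from $r$, so $L\le h$. If $n<\infty$ and $n\ge h+1$, a shortest walk to an exit node of level $n$ contains a walk of length $h+1$ from $r$, so there is an exit node of level $\le h<n$, a contradiction. $\square$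

**The GLAV mapping $\mathcal M$.** Let $\kappa$ be the maximal number of variables in a body of a step or exit rule. Consider every source instance $I_0$, up to isomorphism, with at most $(h+1)\kappa$ elements in its active domain, every $s\in St^{I_0}$ and every $L\le h$. Put into $\mathcal M$ the s-t tgd
$$\delta_{I_0}\to\exists v_0,\dots,v_L,o\ \bigwedge N \tag{4}$$
for $N=A_L$ if $G_s(I_0)$ has a walk of length $L$ from $r(s)$, and for $N=B_L$ if $G_s(I_0)$ has such a walk ending in an exit node. Here $\delta_{I_0}$ is the conjunction of all facts of $I_0$ with elements read as universally quantified variables, and $\bigwedge N$ is the conjunction of the facts of $N$. This is a finite set, so $\mathcal M$ is a GLAV mapping.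

**Step 1: every model of $\sigma$ is a model of $\mathcal M$.** Let $(I,J)\models\sigma$, let (4) come from $I_0,s,L$, and let $g$ be a match of $\delta_{I_0}$ in $I$, that is, a homomorphism $g:I_0\to I$. Rule bodies are positive, so replacing $f_q(s,x,y)$ by $f_q(g(s),g(x),g(y))$ and $r(s)$ by $r(g(s))$ turns walks of $G_s(I_0)$ into walks of $G_{g(s)}(I)$, and exit nodes into exit nodes. By Lemma 5 and Lemma 1, $N\to\Phi_{g(s)}(I)\subseteq\Phi(I)\to J$. So the conclusion of (4) holds at $g$.

**Step 2: every model of $\mathcal M$ is a model of $\sigma$.** Let $(I,J)\models\mathcal M$ and $s\in St^I$. By Lemmas 6 and 7, $\Phi_s(I)\to N_s$, where $N_s$ is some $A_L$ or $B_L$ with $L\le h$ and $G_s(I)$ has a walk of length $L$ from $r(s)$, ending in an exit node in the case $B_L$. The source facts used for the at most $h$ steps of this walk, those used for the final exit rule in the case $B_L$, and $St(s)$ form an instance $I_0\subseteq I$ with at most $(h+1)\kappa$ elements. The walk is also a walk of $G_s(I_0)$, and in the case $B_L$ its last node is an exit node with respect to $I_0$. So, up to isomorphism, (4) with $N=N_s$ is in $\mathcal M$, and the inclusion $I_0\subseteq I$ is a match.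 Hence $N_s\to J$, and $\Phi_s(I)\to J$. This holds for every $s\in St^I$. Since $\Phi(I)$ is the disjoint union of the $\Phi_s(I)$ and contains no constants, these homomorphisms combine to $\Phi(I)\to J$, and $(I,J)\models\sigma$ by Lemma 1. $\square$

This proves Theorem 1(a): every s-t tgd is a nested tgd, so $\mathcal M$ is also a nested GLAV mapping.

## 10. Non-halting gives unbounded paths

Let $N\ge2$ be such that the clean word $H_N$ exists. Let $I_N$ have distinct constants $z_0,\dots,z_N$, with $St=\{z_0\}$ and $R_a=\{(z_i,z_{i+1}):0\le i<N,\ H_N[i]=a\}$. This section does not yet assume that $M$ does not halt.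

**Lemma 8.** $\Phi(I_N)$ is homomorphically equivalent to $A_N$.

**Proof.** Let $s=z_0$.

**Step 1: the reachable nodes.** We claim that a node reached from $r$ by a walk of length $l\ge1$ is $f_{q_l}(s,s,z_l)$ if it is not in mode $D$ and $l<m_0$, is $f_{q_l}(s,z_{k_l},z_l)$ if it is not in mode $D$ and $l\ge m_0$ (with $q_l,k_l$ computed from $H_N$), and is $f_D(s,z_j,z_l)$ with $j<l$ otherwise. Each $z_i$ with $i<N$ has exactly one outgoing edge, to $z_{i+1}$, with the single label $H_N[i]$. From $r$, (S1) leads to $f_{I_1}(s,s,z_1)$ and (S6) to $f_D(s,s,z_1)$. From a non-$D$ node, (S2)–(S5) read exactly the letters of $H_N$ at the pointer window and at position $l$, so they can only follow the deterministic run to $q_{l+1},k_{l+1}$ and $z_{l+1}$. From $f_D(s,z_j,z_l)$, (S7) applies only if $j=0$ and leads to $f_D(s,z_0,z_{l+1})$, while (S8) leads to $f_D(s,z_{j+1},z_{l+1})$; both preserve $j<l$.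

**Step 2: no reachable node is an exit node.** For (X1)–(X4) and (X2h), at $r$ (position $l=0$) or at a non-$D$ node of Step 1, the body forces the window letters to be those of $H_N$ at $k_l,k_l+1,\dots$, and the letter at the reading head to be $H_N[l]=e_l\notin\mathrm{Hlt}$ (if $l=N$, there is no outgoing edge and no body holds). So neither a mismatch nor (X2h) occurs. For (X5) at $f_D(s,z_j,z_l)$ we would need $z_{j+1}=z_{l+1}$ with $j<l$.

**Step 3: the maximal level.** By Step 1 the third argument at level $l\ge1$ is $z_l$, so levels are at most $N$. By (S6) and (S7) there is a walk $r\to f_D(s,s,z_1)\to\dots\to f_D(s,s,z_N)$; its last node has third argument $z_N$, so its level is $N$.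

Now Lemma 6(ii) applies with $L=N$, and $\Phi(I_N)=\Phi_{z_0}(I_N)$. $\square$

**Lemma 9.** $A_N\not\to A_{N-1}$.

**Proof.** A homomorphism sends $v_0$ to $v_0$, the only element in $P$. In $A_{N-1}$ the only out-neighbor of $v_i$ is $v_{i+1}$ for $i<N-1$, so inductively $v_i\mapsto v_i$ for $i\le N-1$. But $v_{N-1}$ has no out-neighbor in $A_{N-1}$, while $E(v_{N-1},v_N)\in A_N$. $\square$

By Lemmas 1, 8 and 9, $(I_N,A_N)\models\sigma$ and $(I_N,A_{N-1})\not\models\sigma$.

**Lemma 10.** If $N-1\ge2^{k+1}$, then $(I_N,A_N)$ and $(I_N,A_{N-1})$ satisfy the same first-order sentences of quantifier rank $\le k$ (universe $\mathrm{Const}\cup\mathrm{Var}$).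

**Proof.** Duplicator answers $z_i$ by $z_i$ and $o$ by $o$. She answers an element outside the active domain by such an element, consistently and injectively; there are infinitely many on both sides. On the elements $v_i$ she plays the strategy of Lemma 2 on the indices, with $p=N$ and $p'=N-1$. By Lemma 2, index differences $0$ and $1$ are preserved in both directions, and comparing with the pair $(0,0)$, so is being the index $0$. Hence equality, $P$ (only $v_0$), $E$ among the $v_i$ (difference exactly $1$), $E(o,v_i)$ (exactly for $i\ge1$), $E(o,o)$ and all source relations are preserved. Duplicator wins the $k$-round game. $\square$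

**Corollary 11.** If the clean word $H_N$ exists, $N\ge2$ and $N-1\ge2^{k+1}$, then $\sigma$ is not equivalent to any first-order sentence of quantifier rank $\le k$.

**Proof of Theorem 1(b).** If $M$ does not halt on $w$, clean words of unbounded length exist by Lemma 3, and prefixes of clean words are clean, so $H_N$ exists for all $N$. By Corollary 11, $\sigma_w$ is equivalent to no first-order sentence. A nested GLAV mapping is equivalent to the conjunction of its finitely many first-order sentences, so $\sigma_w$ is equivalent to no nested GLAV mapping. $\square$

Together with Section 9: $M$ halts on $w$ if and only if $\sigma_w$ is logically equivalent to a nested GLAV mapping, and the same holds for GLAV mappings and for first-order sentences. So $w\mapsto\sigma_w$ is a many-one reduction of the undecidable halting set of $M$ to the problem of Section 1 and to its two variants.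

## 11. Hardness for other classes, size bounds, and equivalence of plain SO tgds

**Theorem 2.** Let $M,\mathbf S,\mathbf T$ be as in Theorem 1.

1. Let $\mathcal C$ be any class of schema mappings that contains all GLAV mappings and consists of mappings given by finite sets of first-order sentences. It is $\Sigma^0_1$-hard (under many-one reductions), hence undecidable, whether a given plain SO tgd over $(\mathbf S,\mathbf T)$ is equivalent to a member of $\mathcal C$. For $\mathcal C$ = GLAV, nested GLAV, or all finite sets of first-order sentences, the problem is in $\Sigma^0_2$.
2. There is no computable function $g$ such that every plain SO tgd $\sigma$ equivalent to a nested GLAV mapping (even to a GLAV mapping) is equivalent to a nested GLAV mapping, or merely a first-order sentence, of size $\le g(|\sigma|)$.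
3. Logical equivalence of two given plain SO tgds over $(\mathbf S,\mathbf T)$ is $\Pi^0_1$-complete, in particular undecidable. The same holds for logical implication.

**Proof of part 1.** By Theorem 1, $M$ halts on $w$ if and only if $\sigma_w$ is equivalent to a member of $\mathcal C$: in the halting case a GLAV mapping is available, and in the other case even first-order sentences do not suffice. So $w\mapsto\sigma_w$ is a many-one reduction from a $\Sigma^0_1$-complete set.

For membership in $\Sigma^0_2$, note that $\sigma$ is equivalent to $\mathcal M$ if and only if for all $(I,J)$: $(I,J)\models\sigma\Leftrightarrow(I,J)\models\mathcal M$. For a given pair, coded as a finite object, both sides are decidable. For $\sigma$ we compute $\Phi_\sigma(I)$ and search for a homomorphism to $J$ fixing constants (Lemma 1; nulls occurring in $\Phi_\sigma(I)$ must go to values occurring in $J$, so the search is finite). For a first-order sentence of quantifier rank $k$, let $U$ be the active domain of $(I,J)$ together with $k$ further elements. Then $(I,J)$ with universe $\mathrm{Const}\cup\mathrm{Var}$ and $(I,J)$ with universe $U$ agree on it: Duplicator answers elements of the active domain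 by themselves and other elements by other elements, consistently and injectively, which is possible for $k$ rounds. So we evaluate over the finite set $U$. The condition has the form $\exists\mathcal M\,\forall(I,J)\,[\text{decidable}]$, where $\mathcal M$ ranges over a decidable set for each of the three classes. $\square$

**Proof of part 2.** Suppose such a $g$ exists, and put $k=g(|\sigma_w|)$. If $M$ halts on $w$, then $\sigma_w$ is equivalent to a GLAV mapping, hence to a nested GLAV mapping or first-order sentence of size at most $k$. A nested GLAV mapping of size at most $k$ is equivalent to the conjunction of its sentences, whose quantifier rank is at most $k$. So in any case $\sigma_w$ is equivalent to a first-order sentence of quantifier rank at most $k$. Let $h$ be the maximal length of a clean word; $h\ge m_0\ge4$ because $u$ is clean. Corollary 11 with $N=h$ gives $h-1<2^{k+1}$, so there is no clean word of length $2^{k+1}+1$. Conversely, if there is no clean word of that length, the lengths of clean words are bounded, because prefixes of clean words are clean, and $M$ halts on $w$ by Lemma 3. So $M$ halts on $w$ if and only if there is no clean word of length $2^{k+1}+1$. This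 is decidable: compute the expected letters one after the other. Contradiction. $\square$

**Proof of part 3.** Let $\sigma^-_w$ be obtained from $\sigma_w$ by deleting the exit rules (X2h), that is, the corresponding conjuncts in (T2) and (T3). Write $\Phi^-$, $\Phi^-_s$, $n^-$ for the associated notions. The step graphs $G_s(I)$ and the heads are unchanged. Lemmas 1, 4(a) and 5 hold for $\sigma_w^-$ with the same proofs; so does Lemma 4(b), whose proof uses only (X5), and hence Lemma 6. Of Lemma 4(c) we shall use only the last sentence. Also $\Phi^-(I)\subseteq\Phi(I)$, so by Lemma 1 every model of $\sigma_w$ is a model of $\sigma^-_w$. We show: $\sigma^-_w$ implies $\sigma_w$ if and only if $M$ does not halt on $w$.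

**Step 1: if $M$ does not halt, $\sigma^-_w$ implies $\sigma_w$.** Let $I$ be a source instance and $s\in St^I$. Clearly $n\le n^-$. We show $n^-\le n$. Assume $n<\infty$ and take an exit node of level $n$. If it is an exit node by a rule other than (X2h), then $n^-\le n$. Otherwise it is $f_V(s,x,y)$ with $(y,y')\in R_d$ for some $y'$ and some $d\in\mathrm{Hlt}$. By Lemma 4(a), applied to a walk of length $n\ge1$ from $r$, there is an $I$-walk of length $n+1$ from $s$ via $y$ to $y'$ with a labeling word $v$ such that $v[n]=d\in\mathrm{Hlt}$. So $v$ is not clean. Let $m\le n$ be minimal with $v[m]\ne e_m$ or $e_m\in\mathrm{Hlt}$. Then $v[0..m-1]$ is clean. Since all prefixes of the infinite history $H$ are clean (proof of Lemma 3) and clean words of a given length are unique, $v[0..m-1]$ is a prefix of $H$ and $e_m=H[m]\notin\mathrm{Hlt}$. Hence $v[m]\ne e_m$, and the last sentence of Lemma 4(c) gives an exit node without (X2h) of level $\le m\le n$. So $n^-=n$.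

Therefore $\Phi_s(I)$ and $\Phi^-_s(I)$ have the same normal form in Lemma 6; if $n=n^-=\infty$, the number $L$ depends only on the common step graph. Hence $\Phi_s(I)\to\Phi_s^-(I)$ for every $s\in St^I$, so $\Phi(I)\to\Phi^-(I)$. By Lemma 1, every model of $\sigma_w^-$ is a model of $\sigma_w$.

**Step 2: if $M$ halts, $\sigma_w^-$ does not imply $\sigma_w$.** Let $h$ be the maximal length of a clean word. For $v=H_h$ we have $e_h\in\mathrm{Hlt}$, since otherwise $H_he_h$ would be clean. Hence $h\ge m_0$, $q_h=V$ and $H_h[k_h+1]\ne\#$. Let $I$ be the path of distinct constants $z_0,\dots,z_{h+1}$ labeled by $H_he_h$, with $St=\{z_0\}$, and put $s=z_0$. (In Example 4 the labels would be $\#,(p,B),B,\#,1,(g,B)$.)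

As in Step 1 of Lemma 8, the reachable nodes are $r$, the run nodes with third argument $z_l$ at level $l$, and nodes $f_D(s,z_j,z_l)$ with $j<l$ at level $l$. Run nodes exist only for $l\le h$: at the run node $f_V(s,z_{k_h},z_h)$ of level $h$, (S3) does not apply because $F$ of the window is $e_h\in\mathrm{Hlt}$, and (S4) does not apply because $H_h[k_h+1]\ne\#$. The letters on the path always equal the expected ones, so (X1)–(X4) apart from (X2h) hold at no reachable node. (X5) would need $z_{j+1}=z_{l+1}$ with $j<l$. (X2h) needs the expected letter to be in $\mathrm{Hlt}$, which happens only at the run node of level $h$, and there it applies. So that node is the only reachable exit node, and $\Phi(I)$ is homomorphically equivalent to $B_h$.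

For $\sigma^-_w$ no exit node is reachable. Levels are at most $h+1$, and the walk $r\to f_D(s,s,z_1)\to\cdots\to f_D(s,s,z_{h+1})$ reaches level $h+1$. So $\Phi^-(I)$ is homomorphically equivalent to $A_{h+1}$.

Finally $B_h\not\to A_{h+1}$. Such a homomorphism sends $o$ to $o$, the only element with a loop, and $v_0$ to $v_0$, the only element in $P$. Since the only out-neighbor of $v_i$ in $A_{h+1}$ is $v_{i+1}$ for $i\le h$, it sends $v_i$ to $v_i$ for $i\le h$. But $E(v_h,o)\in B_h$ and $E(v_h,o)\notin A_{h+1}$. By Lemma 1, $(I,A_{h+1})\models\sigma_w^-$ and $(I,A_{h+1})\not\models\sigma_w$.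

**Step 3: completeness.** Since $\sigma_w$ always implies $\sigma_w^-$, Steps 1 and 2 show that $w\mapsto(\sigma_w^-,\sigma_w)$ is a many-one reduction from the complement of the halting set of $M$ both to logical implication and to logical equivalence. This complement is $\Pi^0_1$-complete by the choice of $M$, so both problems are $\Pi^0_1$-hard. They are in $\Pi^0_1$, because a violating pair $(I,J)$ can be searched for, and satisfaction of a plain SO tgd in a given pair is decidable, as in part 1. $\square$

The exact degree of the problems in part 1 is not determined by these arguments: they are $\Sigma^0_1$-hard and, for the three listed classes, in $\Sigma^0_2$.
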